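# Matching polytopes and odd ears: integer decomposition for $\beta\le 3$

## 1. Bipartite graphs: one Kempe chain is enough

All graphs are finite and loopless; parallel edges are allowed until Section 2 removes them. For a graph $G=(V,E)$, the **matching polytope** $\mathrm{MATCH}(G)\subseteq\mathbb R^E$ is the convex hull of the incidence vectors of the matchings of $G$. Its integer points are exactly these incidence vectors, since an integer point has coordinates in $\{0,1\}$ and sum at most $1$ at every vertex. A polytope $P$ has the **integer decomposition property** (IDP) if, for every positive integer $k$, every integer vector in $kP$ is a sum of $k$ integer vectors in $P$.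

In plain words: read an integer vector $w\in\mathbb Z_{\ge0}^E$ as a list of edge multiplicities. That $w\in k\,\mathrm{MATCH}(G)$ says that $w$ is $k$ times a convex combination of matchings. The IDP asks that $w$ then be an honest sum of $k$ matchings, that is, that the multigraph $w$ have a proper edge coloring with $k$ colors. We call $w$ **$k$-colorable** if it is a sum of $k$ incidence vectors of matchings, and we write $d_w(v)$ for the weighted degree of $v$.

**Proposition 1.1.** If $G$ is bipartite, then $\mathrm{MATCH}(G)$ has the IDP.

*Proof.* Let $w\in k\,\mathrm{MATCH}(G)$ be an integer vector. Then $d_w(v)\le k$ for all $v$. We show by induction on $w(E)$ that these degree bounds alone make $w$ $k$-colorable. If $w=0$, take $k$ empty matchings. Otherwise choose an edge $e=ab$ with $w(e)\ge1$, let $w-e$ be $w$ with one copy of $e$ removed, and let $M_1,\dots,M_k$ be matchings with sum $w-e$. Since $d_{w-e}(a),d_{w-e}(b)\le k-1$, some color $\alpha$ is absent at $a$ and some color $\gamma$ is absent at $b$. If a color is absent at both, give it to $e$. Otherwise $\alpha\ne\gamma$. The component of $a$ in $M_\alpha\cup M_\gamma$ is a path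 that starts at $a$ with a $\gamma$-edge. If it contains $b$, then $b$ is its other end and is reached by an $\alpha$-edge. So the path has even length and forms with $e$ an odd cycle, which is impossible. Hence it avoids $b$. Exchange $\alpha$ and $\gamma$ on it; now $\gamma$ is absent at $a$ and at $b$, and $e$ gets color $\gamma$. $\square$

What changes in general?

First, degree bounds no longer describe $k\,\mathrm{MATCH}(G)$. The triangle with $w\equiv1$ and $k=2$ has all degrees $2$, but a matching contains at most one of its edges, so two matchings cannot cover three edges. Edmonds' matching polytope theorem says that such odd sets are the only missing condition. For integer $w\ge0$ we have $w\in k\,\mathrm{MATCH}(G)$ if and only if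
$$d_w(v)\le k\ \ (v\in V),\qquad w(E(U))\le k\,\frac{|U|-1}{2}\ \ (U\subseteq V,\ |U|\ge3\text{ odd}),\tag{1}$$
where $E(U)$ is the set of edges with both ends in $U$. We then call $(G,w)$ **$k$-feasible**.

Second, the proof stops at one exact point: the Kempe chain from $a$ may reach $b$, and then it closes an odd cycle through $e$.

A sensible second attempt is to peel: find a matching $M\le w$ covering all vertices of degree $k$, so that $w-M$ has degrees at most $k-1$, and use induction on $k$. This stops at the odd sets. Take a triangle $abc$ with pendant edges $aa',bb',cc'$, all weights $1$, and $k=3$; it is $3$-feasible. The matching $M=\{aa',bb',cc'\}$ covers all vertices of degree $3$, but $w-M$ is the triangle with $k-1=2$, which is infeasible.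

The proof below plays the two failures against each other. In a minimal counterexample, color $w-e$. Almost every color class is then a matching that we would like to peel off, and each failure to peel leaves an odd set that contains both $a$ and $b$. These sets overlap, and chains leaving them turn into odd ears. The hypothesis will limit the number of such ears.

## 2. Odd ear-decompositions, the parameter $\beta$, and the two theorems

The **underlying simple graph** of $G$ is obtained by replacing each class of parallel edges by a single edge.

**Definition.** An **open odd ear-decomposition with $k$ ears** of a graph $H$ is a sequence $P_1,\dots,P_k$ of subgraphs with $H=P_1\cup\dots\cup P_k$ such that $P_1$ is a cycle with an odd number of edges and, for each $i\ge2$, $P_i$ is a path with an odd number of edges whose two ends are distinct vertices of $P_1\cup\dots\cup P_{i-1}$ and whose internal vertices and edges do not belong to $P_1\cup\dots\cup P_{i-1}$.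

**Definition.** $\beta(G)$ is the largest $k$ such that $G$ contains, as a subgraph, a graph $H$ having an open odd ear-decomposition with $k$ ears; $\beta(G)=0$ if $G$ has no odd cycle.

So $\beta(G)=0$ if and only if $G$ is bipartite. An odd cycle has $\beta=1$. A $5$-cycle with one chord has the decomposition "triangle, then a path of length $3$", so $\beta\ge2$. An ear of odd length adds an even number of vertices, so a graph $H$ as above has an odd number of vertices. In $K_4$ such an $H$ has only $3$ vertices, hence is a triangle, and $\beta(K_4)=1$.

The paper "Propriétés géométriques du nombre chromatique : polyèdres, structures et algorithmes" (https://core.ac.uk/download/46808836.pdf) is the source of the following problem. It is known that $\mathrm{MATCH}(G)$ has the IDP if the underlying simple graph satisfies $\beta\le1$; the conjecture is that $\beta\le3$ suffices. The conjecture is true, and the constant is best possible.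

**Theorem 1.** If the underlying simple graph of $G$ satisfies $\beta\le3$, then $\mathrm{MATCH}(G)$ has the integer decomposition property.

**Theorem 2.** For every $r\ge4$ there is a simple graph with $\beta=r$ whose matching polytope does not have the IDP.

**Reduction to simple graphs with weights.** Let $G'$ have underlying simple graph $G$. Summing over parallel classes maps matchings of $G'$ to matchings of $G$, hence integer vectors of $k\,\mathrm{MATCH}(G')$ to integer vectors of $k\,\mathrm{MATCH}(G)$. Conversely, a decomposition of the image $w$ into $k$ matchings lifts: for each edge $uv$ of $G$, the $w(uv)$ matchings that use $uv$ are distributed among its parallel copies with the prescribed multiplicities. So Theorem 1 follows from the case $\rho=3$ of the assertion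

> $(\mathrm A_\rho)$: if $G$ is simple, $\beta(G)\le\rho$ and $(G,w)$ is $k$-feasible, then $(G,w)$ is $k$-colorable.

From now on graphs are simple and multiplicity is carried by $w$.

**Definition.** A graph $F$ is **factor-critical** if $F-v$ has a perfect matching for every vertex $v$; then $|V(F)|$ is odd and $F$ is connected. We write **2fc** for: 2-connected, factor-critical, at least $3$ vertices. A set $U\subseteq V(G)$ is **special** if $G[U]$ is 2fc. For connected $H$ put $\mathrm{cyc}(H)=|E(H)|-|V(H)|+1$, and $\mathrm{cyc}(U)=\mathrm{cyc}(G[U])$. An **odd ear over** a subgraph $F$ is a path of odd length with distinct ends in $F$ whose edges and internal vertices are not in $F$.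

For example, odd cycles are 2fc. Two triangles sharing one vertex form a factor-critical graph that is not 2-connected. $K_4$ is 2-connected but has an even number of vertices.

We write PM for "perfect matching" and $o(\cdot)$ for the number of odd components. Tutte's theorem: a graph has a PM if and only if $o(G-S)\le|S|$ for all $S$. Berge's theorem: a matching that is not maximum has an augmenting path.

## 3. Factor-critical graphs and the cyclomatic number

This section turns $\beta\le\rho$ into a bound on $\mathrm{cyc}$ and shows that blocking odd sets are special.

**Lemma 3.1.** Every 2fc graph $F$ has an open odd ear-decomposition; its number of ears is $\mathrm{cyc}(F)$.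

This is a known theorem (see Lovász–Plummer, *Matching Theory*, Section 5.5); here is a proof.

*Proof.* We grow a subgraph $H$ ear by ear, keeping a PM of the rest. Let $H\subseteq F$ be either a single vertex, or a subgraph having an open odd ear-decomposition, such that $F-V(H)$ has a PM $M$. Any single vertex is a possible start. Let $V(H)\ne V(F)$ and let $D$ be the vertex set of a component of $F-V(H)$; $M$ matches $D$ perfectly. Let $J$ be obtained from $F[V(H)\cup D]$ by contracting $V(H)$ to a vertex $h$, parallel edges merged.

**Step 1: $J$ is factor-critical.** The graph $J-h=F[D]$ has the PM $M|_D$. For $y\in D$ let $N$ be a PM of $F-y$. The component of $M\triangle N$ containing $y$ is a path starting at $y$ with an $M$-edge. Its other end is uncovered by $M$ or by $N$; only $y$ is uncovered by $N$, so it is uncovered by $M$ and lies in $V(H)$. The path meets $V(H)$ only there, because vertices of $H$ have degree at most $1$ in $M\triangle N$. So apart from that end it lies in $D$, and exchanging along it turns $M|_D$ into a PM of $J-y$. Consequently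
$$o(J-S)\le|S|-1\qquad\text{for all }\emptyset\ne S\subseteq V(J):\tag{2}$$
take a PM of $J-s$ with $s\in S$; every odd component of $J-S$ has a vertex matched into $S\setminus s$.

**Step 2: split $h$,** so that an augmenting path will have two different attachments. Replace $h$ by two nonadjacent vertices $h_1,h_2$, giving $J'$ on $D\cup\{h_1,h_2\}$. If $H$ is a single vertex $v$, then $D=V(F)\setminus v$ since $F-v$ is connected; join $h_1$ to one neighbor of $v$ and $h_2$ to the other neighbors of $v$, which exist since $F$ is 2-connected. Otherwise choose $x\in V(H)$ with a neighbor in $D$; join $h_1$ to the neighbors of $x$ in $D$, and $h_2$ to the vertices of $D$ with a neighbor in $V(H)\setminus x$. Here $h_2$ has a neighbor, otherwise $x$ would be a cut vertex. Identifying $h_1,h_2$ gives $J$.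

**Step 3: $J'$ has a PM.** Otherwise Tutte's theorem and the parity of $|V(J')|=|D|+2$ give $S$ with $o(J'-S)\ge|S|+2$. The graph $J'$ is connected and has an even number of vertices, so $S\ne\emptyset$.

* If $h_1,h_2\in S$, put $S'=(S\setminus\{h_1,h_2\})\cup\{h\}$. Then $J-S'=J'-S$, so $o(J-S')\ge|S|+2>|S'|$.
* If exactly one of them is in $S$, replace it by $h$ to get $S'$ with $|S'|=|S|$. Then $J-S'$ is $J'-S$ with the other one deleted. Only one component changes, so $o(J-S')\ge|S|+1$.
* If neither is in $S$, identifying them decreases the number of odd components by at most $1$. (Within one component its size drops by one. Two components of sizes $c_1,c_2$ merge into one of size $c_1+c_2-1$, which is odd if both were odd.) So $o(J-S)\ge|S|+1$.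

Each contradicts (2).

**Step 4: the ear.** The matching $M|_D$ of $J'$ misses exactly $h_1,h_2$. By Berge's theorem there is an augmenting path from $h_1$ to $h_2$. It has odd length, at least $3$, and the vertices of $D$ not on it are matched by $M$. In $F$ it becomes an odd cycle through $v$, or an odd ear over $H$ from $x$ to a vertex of $V(H)\setminus x$. After adding it to $H$, the rest of $F$ still has a PM contained in $M$. Repeat until $V(H)=V(F)$, and then add the remaining edges as ears of length $1$.

The first cycle has $\mathrm{cyc}=1$ and each ear raises $\mathrm{cyc}$ by $1$, so the number of ears is $\mathrm{cyc}(F)$. $\square$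

**Lemma 3.2.** If $F$ is 2fc and $R$ is an odd ear over $F$, then $F\cup R$ is 2fc and $\mathrm{cyc}(F\cup R)=\mathrm{cyc}(F)+1$. Hence $\beta(G)$ is the maximum of $\mathrm{cyc}$ over the 2fc subgraphs of $G$ ($0$ if there are none), and if $\beta(G)\le\rho$, then a special set $U$ admits at most $\rho-\mathrm{cyc}(U)$ pairwise internally disjoint odd ears over $G[U]$.

*Proof.* Adding an ear with distinct ends keeps 2-connectivity. The interior of $R$ has an even number of vertices. If $v\in F$, take a PM of $F-v$ and match the interior of $R$ along $R$. If $v$ is interior to $R$, exactly one of the two parts of the interior left by $v$ has an odd number of vertices. Match this part together with the adjacent end $u$ of $R$, match the other part within itself, and match $F-u$. The formula for $\mathrm{cyc}$ is clear. Starting from an odd cycle, graphs with open odd ear-decompositions are 2fc. Together with Lemma 3.1 this gives the statement on $\beta$. Since $G[U]$ is induced, ears over it have nonempty interior, so internally disjoint ears can be added one after the other; each raises $\mathrm{cyc}$ by $1$. $\square$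

For example, $K_5$ is 2fc with $\mathrm{cyc}=10-5+1=6$, so $\beta(K_5)=6$.

**Lemma 3.3.** Let $U\subsetneq U'$, $|U|\ge3$, with $G[U],G[U']$ 2-connected. For a component $D$ of $G[U'\setminus U]$ let $e_D$ be the number of edges from $D$ to $U$. Then $e_D\ge2$, with at least two distinct ends in $U$, and
$$\mathrm{cyc}(U')-\mathrm{cyc}(U)=\sum_D\bigl(|E(D)|-|D|+e_D\bigr)\ge\sum_D(e_D-1)\ge1.$$

* (i) If the difference is $1$, there is exactly one component $D$; it is a path with $e_D=2$ and forms with its two edges to $U$ a path with distinct ends in $U$.
* (ii) If the difference is at most $2$ and $\sum_De_D\ge4$, then the difference is $2$ and there are exactly two components, both of the kind in (i).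

*Proof.* If all edges from $D$ to $U$ had the same end in $U$, that end would be a cut vertex of $G[U']$. The formula counts new edges and new vertices, and $|E(D)|\ge|D|-1$. A component contributing exactly $1$ has $e_D=2$ and is a tree. If it is a single vertex, it sends both edges. Otherwise each of its at least two leaves sends an edge to $U$, because degrees in $G[U']$ are at least $2$; so it has exactly two leaves and is a path whose ends send the edges. This gives (i). In (ii), a single component would contribute at least $e_D-1\ge3$, so there are at least two, each contributing at least $1$; hence exactly two, each contributing $1$. $\square$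

**Lemma 3.4.** Let $U$ be special. If $\mathrm{cyc}(U)=1$, then $G[U]$ is an odd cycle. If $\mathrm{cyc}(U)=2$, then $G[U]$ is a theta graph (three internally disjoint paths between two vertices), and at most two of its three cycles are odd.

*Proof.* A 2-connected graph with $\mathrm{cyc}=1$ is a cycle, here with an odd number of vertices. One with $\mathrm{cyc}=2$ is a cycle plus one ear. Every edge of a theta graph lies in two of its three cycles, so the sum of their lengths is even. $\square$

**Lemma 3.5.** Let $y$ be nonnegative integer weights with all degrees at most $r$, violating $y(E(U))\le r\frac{|U|-1}2$ for some odd $U$, $|U|\ge3$. If $U$ is such a set of minimum size, the support graph $F$ of $y$ on $U$ is 2fc.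

*Proof.* Suppose $F$ is not factor-critical: $F-v$ has no PM for some $v$. Tutte's theorem and parity give $S$ with $o(F-v-S)\ge|S|+2$. So $T=S\cup\{v\}\neq\emptyset$ has $q:=o(F-T)\ge|T|+1$. Edges meeting $T$ have total weight at most $r|T|$. An odd component $Q$ has weight at most $r(|Q|-1)/2$, by minimality of $U$ (trivially if $|Q|=1$). An even one has weight at most $r|Q|/2$ by the degree bound. Hence
$$y(E(U))\le r|T|+r\,\frac{|U|-|T|-q}{2}=r\,\frac{|U|+|T|-q}{2}\le r\,\frac{|U|-1}2,$$
a contradiction. So $F$ is factor-critical and connected. If $v$ is a cut vertex, all components of $F-v$ are even. So $U=U_1\cup U_2$ with $U_1\cap U_2=\{v\}$, no edges of $F$ between $U_1\setminus v$ and $U_2\setminus v$, and $U_1,U_2$ odd, smaller than $U$, of size at least $3$. Adding their inequalities gives $y(E(U))\le r\frac{|U_1|+|U_2|-2}2=r\frac{|U|-1}2$, a contradiction. $\square$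

## 4. Sets that block peeling, and the case $\beta\le1$

Let $\rho\in\{1,3\}$ and suppose $(\mathrm A_\rho)$ fails. Everything in 4.1–4.8 works for both values.

**4.1. The minimal counterexample.** *Purpose: fix what induction gives.* Choose $(G,w,k)$ with $G$ simple, $\beta(G)\le\rho$, $k$-feasible and not $k$-colorable, with $|V|$ minimum, then $k$ minimum, then $w(E)$ minimum. Delete edges of weight $0$; so $w\ge1$ on $E$. The graph $G$ is connected with $|V|\ge2$, since otherwise we color the components separately. A vertex is **saturated** if $d_w(v)=k$.

**4.2. $k\ge3$.** *Purpose: guarantee at least two colors to peel.* If $k=1$, $w$ is a matching. If $k=2$, the multigraph $w$ has degrees at most $2$. An odd cycle on a vertex set $C$ would give $w(E(C))\ge|C|>|C|-1$, against (1). So it is bipartite with degrees at most $2$, hence $2$-colorable.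

**4.3. Coloring all but one edge.** *Purpose: record what the failure of the Kempe argument says.* For an edge $e=ab$ the weight $w-e$ is $k$-feasible, hence $k$-colorable by minimality of $w(E)$. Fix classes $M_1,\dots,M_k$ with sum $w-e$. Let $\mathrm{miss}(v)$ be the set of colors absent at $v$; an edge *carries* $l$ if it is in $M_l$. Then $\mathrm{miss}(a),\mathrm{miss}(b)\ne\emptyset$ and $\mathrm{miss}(a)\cap\mathrm{miss}(b)=\emptyset$. *Kempe:* if $\alpha\in\mathrm{miss}(a)$ and $\gamma\in\mathrm{miss}(b)$, the component of $M_\alpha\cup M_\gamma$ (as a multigraph) containing $a$ is a path from $a$ to $b$. Otherwise we exchange colors on it and give $e$ color $\gamma$.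

**4.4. There is an unsaturated vertex.** *Purpose: it will serve as $b$.* Otherwise, in 4.3, $a$ and $b$ each miss exactly one color, $\alpha\ne\gamma$, and all other vertices miss none. Then $M_\alpha$ misses only $a$, so $|V|$ is odd. A third color exists by 4.2 and misses no vertex, so $|V|$ is even. Contradiction.

**4.5. Notation.** Fix an unsaturated $b$, an edge $e=ab$, a coloring $M_1,\dots,M_k$ of $w-e$ and $\alpha\in\mathrm{miss}(a)$. Put $K=\{1,\dots,k\}\setminus\{\alpha\}$ and $B=\mathrm{miss}(b)$. Then $B\subseteq K$, and $|B|\ge2$ because $d_{w-e}(b)\le k-2$. For a color $l$ and $X\subseteq V$ let $\partial_l(X)$ be the set of vertices of $X$ not covered by an $M_l$-edge inside $X$, and $c_l(X)=|\partial_l(X)|$; note $c_l(X)\equiv|X|\pmod 2$. For instance, in the triangle with pendant edges of Section 1, with $M_l=\{aa',bb',cc'\}$ and $X=\{a,b,c\}$, we have $\partial_l(X)=X$. Let $\delta(X)$ be the set of edges with exactly one end in $X$.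

**4.6. Witnesses.** *Purpose: see what stops us from peeling off $M_i$, $i\in K$.* Every saturated vertex is covered by $M_i$. Those other than $a$ miss no color, since $b$ is unsaturated; and if $a$ is saturated, then $\mathrm{miss}(a)=\{\alpha\}$. So $w-M_i$ has degrees at most $k-1$. It is not $(k-1)$-colorable, so by minimality of $k$ it is not $(k-1)$-feasible. By Lemma 3.5 there is a special set $U_i$ with
$$(w-M_i)(E(U_i))\ge(k-1)m+1,\qquad m=\tfrac{|U_i|-1}2 .$$
(The support of $w-M_i$ on $U_i$ is 2fc, hence so is $G[U_i]$.) Any special set with this property is called a **witness** for $M_i$; the notion depends only on $w$ and $M_i$. On the other hand,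
$$(w-M_i)(E(U_i))\le1+\sum_{l\ne i}|M_l\cap E(U_i)|\le1+(k-1)m,$$
where the first $1$ accounts for the uncolored copy of $e$. So equality holds throughout. Hence $a,b\in U_i$ and:

> (3) $c_l(U_i)=1$ for all $l\ne i$. So $\partial_\alpha(U_i)=\{a\}$, and $\partial_\gamma(U_i)=\{b\}$ for $\gamma\in B\setminus i$. No edge of $\delta(U_i)$ carries $\alpha$ or a color of $B\setminus i$, and each color $l\ne i$ is carried by at most one edge of $\delta(U_i)$.

Indeed, an edge of $\delta(U_i)$ carrying $l$ has its end in $\partial_l(U_i)$, a single vertex; and $a$ misses $\alpha$, $b$ misses $\gamma$.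

**4.7. The color $i$ leaves $U_i$ often.** *Purpose: make the $U_i$ distinct.* Call a special set $U$ **tight** if $w(E(U))=k\frac{|U|-1}2$. By 4.6 and feasibility, $w(E(U_i))=(k-1)m+1+|M_i\cap E(U_i)|\le km$. So $|M_i\cap E(U_i)|\le m-1$, and even $\le m-2$ if $U_i$ is not tight. That is,

> (4) $c_i(U_i)\ge3$; and $c_i(U_i)\ge5$ if $U_i$ is not tight.

Since $c_i(U_j)=1$ for $j\ne i$, the sets $U_i$ $(i\in K)$ are pairwise distinct.

**4.8. Good sets are closed under union.** *Purpose: put all $U_i$ into one special set.* Call $U$ **good** if $U$ is special, $a,b\in U$ and $\partial_\alpha(U)=\{a\}$. All $U_i$ are good. *If $U,U'$ are good, so is $U\cup U'$.* Clearly $\partial_\alpha(U\cup U')=\{a\}$. The union is 2-connected, as $a,b\in U\cap U'$. The matching $M_\alpha$ matches $U\setminus a$ within $U$ and $U'\setminus a$ within $U'$ and misses $a$. So it matches $U'\setminus U$ within itself: a partner in $U$ would be different from $a$ and would have its own partner in $U$. If $v\in U$, a PM of $G[U]-v$ together with the $M_\alpha$-edges inside $U'\setminus U$ is a PM of $G[U\cup U']-v$; similarly for $v\in U'$.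

Let $Y_{\max}$ be the union of all good sets, the largest good set. By Lemma 3.2, $\mathrm{cyc}(Y_{\max})\le\rho$. By Lemma 3.3, a good set $U\ne Y_{\max}$ has $\mathrm{cyc}(U)<\mathrm{cyc}(Y_{\max})$; in particular, a good set with $\mathrm{cyc}=\rho$ equals $Y_{\max}$.

**4.9. The case $\rho=1$ is finished.** If $\rho=1$, every good set has $\mathrm{cyc}=1=\rho$ and so equals $Y_{\max}$. But $|K|=k-1\ge2$ and the $U_i$ are distinct good sets, a contradiction. This proves $(\mathrm A_1)$, the statement for $\beta\le1$.

For $\rho=3$ this last line breaks: good sets with $\mathrm{cyc}=1,2,3$ can coexist. What remains is to use how $M_i$ and $M_\alpha$ run between them, and for this we want the stronger bound $c_i(U_i)\ge5$. **From now on $\rho=3$.**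

## 5. Contracting tight sets, and the shape of a counterexample with $k=3$

**5.1. No special set $U\ne V$ is tight.** *Purpose: get $c_i(U_i)\ge5$ whenever $U_i\ne V$.* Suppose $U\neq V$ is special and tight. By minimality of $|V|$, $w|_{E(U)}$ is $k$-colorable, with classes $N_1,\dots,N_k$. By tightness each $N_l$ has $\frac{|U|-1}2$ edges and misses exactly one vertex of $U$. A vertex $x\in U$ is missed by $k-d_{w|E(U)}(x)$ classes, which is at least the weight of $\delta(U)$ at $x$. Let $G/U$ be obtained by contracting $U$ to $u$ (simple, weights added).

*Feasibility.* $d(u)=w(\delta(U))\le k|U|-2w(E(U))=k$. For odd $W\ni u$ with $|W|\ge3$, the set $W'=(W\setminus u)\cup U$ is odd and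
$$w_{G/U}(E(W))=w(E(W'))-w(E(U))\le k\tfrac{|W'|-1}2-k\tfrac{|U|-1}2=k\tfrac{|W|-1}2 .$$
The other conditions are inherited.

*$\beta(G/U)\le3$.* Let $H'\subseteq G/U$ be 2fc with $\mathrm{cyc}(H')\ge4$. Then $u\in H'$. Lift each edge of $H'$ at $u$ to an edge of $G$. If all lifts have the same end in $U$, $H'$ is isomorphic to a subgraph of $G$, a contradiction. Otherwise let $H$ be the union of the lifted $H'$ and $G[U]$.

* $H$ is factor-critical. For $v\notin U$ take a PM of $H'-v$, whose edge at $u$ lifts to an edge at some $x\in U$, and a PM of $G[U]-x$. For $v\in U$ take PMs of $H'-u$ and $G[U]-v$.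
* $H$ is 2-connected. For $v\notin U$, $H'-v$ and $G[U]$ are connected, hence so is $H-v$. For $v\in U$, $G[U]-v$ and $H'-u$ are connected and joined by a lifted edge not at $v$.
* $\mathrm{cyc}(H)=\mathrm{cyc}(H')+\mathrm{cyc}(U)\ge5$, since $|V(H)|=|V(H')|-1+|U|$ and $|E(H)|=|E(H')|+|E(U)|$.

This contradicts $\beta(G)\le3$.

*Gluing.* So $G/U$ is $k$-colorable by minimality. The copies of edges in $\delta(U)$ get distinct colors, since all meet at $u$. Classes $N_l$ that miss different vertices are different, and at least as many of them miss $x$ as there are copies at $x$. So we can permute the $N_l$ such that each copy in $\delta(U)$ with end $x\in U$ has a color whose class misses $x$. This $k$-colors $(G,w)$, a contradiction.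

**5.2. If $k=3$, then $w\equiv1$ and no two vertices of degree at most $2$ are adjacent.** *Purpose: reduce $k=3$ to subcubic simple graphs.* Suppose $w(uv)\ge2$. If $w(uv)=3$, then $V=\{u,v\}$, which is colorable. So $w(uv)=2$. If $v$ has no other edge, color $G-v$; then two colors are free at $u$ for the copies of $uv$. The same holds for $u$. So there are further edges $uu'$, $vv'$, of weight $1$, and $u'\ne v'$, since otherwise $w(E(\{u,v,u'\}))=4>3$. Let $G^+$ arise by deleting $u,v$ and raising the weight of $u'v'$ by $1$ (adding this edge if it is absent), with weights $w^+$.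

*Feasibility.* Degrees do not increase. For odd $U\ni u',v'$,
$$w^+(E(U))=w(E(U))+1=w(E(U\cup\{u,v\}))-3\le3\,\tfrac{|U|+1}2-3=3\,\tfrac{|U|-1}2;$$
the other conditions are inherited.

*$\beta(G^+)\le3$.* In a 2fc subgraph $H^+$ of $G^+$ replace the edge $u'v'$, if present, by the path $u'uvv'$. The result is a subgraph of $G$, 2-connected with the same $\mathrm{cyc}$. It is factor-critical: missing $u$, use $vv'$ and a PM of $H^+-v'$, and similarly for $v$; missing another vertex $z$, take a PM of $H^+-z$ and replace $u'v'$ by $uu',vv'$ if it is used, else add $uv$. So $\mathrm{cyc}(H^+)\le3$.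

By minimality $G^+$ has a $3$-coloring. Remove one copy of $u'v'$, give its color to $uu'$ and $vv'$, and give the two copies of $uv$ the other two colors. This colors $G$, a contradiction. So $w\equiv1$.

If adjacent $u,v$ have degree at most $2$, then in a $3$-coloring of $w-uv$ each misses at least two of three colors, so they share one, contradicting 4.3.

## 6. Nested special sets: two ears of one color

**Definition.** Let $Y\supsetneq U_i$ be special. Property $(\mathrm E_i)$ *with respect to $Y$*: $G[U_i]$ is an odd cycle; $\mathrm{cyc}(Y)=3$; $G[Y\setminus U_i]$ has exactly two components, both paths, each sending exactly two edges to $U_i$ and forming with them a path; the four edges have four distinct ends in $U_i$ and all carry color $i$.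

Then $G[Y]$ has exactly four vertices of degree $3$, the *branch vertices*, all in $U_i$; the others have degree $2$. It is the union of six *segments* between branch vertices: four on the cycle and the two added paths. We say that $U_i$ *misses* these two added segments. They have interior vertices, and $Y\setminus U_i$ is the union of their interiors. If the ends of the two paths alternate along the cycle, $G[Y]$ is a subdivision of $K_4$. If not, it is a subdivision of a $4$-cycle with two opposite edges doubled.

**6.1.** *If $c_i(U_i)\ge5$, $U_i\subsetneq Y$, $Y$ special and $c_i(Y)=1$, then $(\mathrm E_i)$ holds with respect to $Y$.* At least four vertices of $\partial_i(U_i)$ are not in $\partial_i(Y)$, so they are joined by $M_i$-edges to $Y\setminus U_i$. As $\mathrm{cyc}(Y)-\mathrm{cyc}(U_i)\le3-1=2$, Lemma 3.3(ii) applies. The difference is $2$, so $\mathrm{cyc}(U_i)=1$ and $\mathrm{cyc}(Y)=3$. There are exactly four edges between $U_i$ and $Y\setminus U_i$, so they are those four $M_i$-edges. Lemma 3.4 gives the odd cycle.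

**6.2.** *If $(\mathrm E_i)$ and $(\mathrm E_{i'})$, $i\ne i'$, hold with respect to the same $Y$, no segment is missed by both $U_i,U_{i'}$; hence $U_i\cup U_{i'}=Y$.* The two end edges of a commonly missed segment carry $i$ and lie in $\delta(U_{i'})$, contradicting (3). So $Y\setminus U_i$ and $Y\setminus U_{i'}$ are disjoint.

**6.3. $V$ is not both special and tight.** *Purpose: exclude the last tight set.* Suppose it is. Then $\sum_l|M_l|=w(E)-1=k\frac{|V|-1}2-1$, so $\sum_lc_l(V)=k|V|-2\sum_l|M_l|=k+2$. Each $c_l(V)$ is odd, so exactly one color $d$ has $c_d(V)=3$ and all others have $c_l(V)=1$. Let $i\in K\setminus d$. By (4), $U_i\ne V$. So $U_i$ is not tight by 5.1, $c_i(U_i)\ge5$, and $(\mathrm E_i)$ holds with respect to $V$ by 6.1.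

*If $k\ge4$*, there are distinct $i,i'\in K\setminus d$. By 6.2 $U_i\cup U_{i'}=V$, so $c_d(V)\le c_d(U_i)+c_d(U_{i'})=2$, a contradiction.

*If $k=3$*, take $i\in K\setminus d$. The interior vertices of the two missed segments have degree $2$ in $G$. If an interior has at least two vertices, 5.2 is contradicted. If it has one vertex, this vertex has two edges of color $i$, a contradiction.

With 5.1, **no special set is tight**. So by (4),
$$c_i(U_i)\ge5\quad\text{for all }i\in K,\tag{5}$$
for every choice of $b,e,M_1,\dots,M_k,\alpha$ and the witnesses.

## 7. At least four colors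

Let $k\ge4$. For $i\in K$ let $W_i=\bigcup_{j\in K\setminus i}U_j$, a good set.

**7.1.** *If $U_i\subsetneq U_j$ with $i\neq j$, then $\mathrm{cyc}(U_j)-\mathrm{cyc}(U_i)=2$,* since $c_i(U_j)=1$ and 6.1 gives $(\mathrm E_i)$ with respect to $U_j$.

**7.2.** *For each $i\in K$ one of the following holds: (I) $(\mathrm E_i)$ with respect to $Y_{\max}$; (II) $U_i\not\subseteq W_i$.* *Purpose: if $U_i$ is covered by the other witnesses, the chains of $M_\alpha\cup M_i$ leaving $U_i$ must come back, and they are odd ears.*

Let $j\in K\setminus i$. Inside $U_j$ every vertex has its $M_\alpha$-edge except $a$, and its $M_i$-edge except the one vertex $y$ of $\partial_i(U_j)$. So $M_\alpha\cup M_i$ inside $U_j$ consists of a path from $a$ to $y$ (possibly trivial) and even cycles (possibly of length $2$). Hence a component $Z\not\ni a$ of $M_\alpha\cup M_i$ meeting $U_j$ is a cycle.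

Suppose (II) fails. Then each component $Z\not\ni a$ meeting $U_i\subseteq W_i$ is a cycle. The component $Z_a$ of $a$ is a path starting at $a$, since $a$ misses $\alpha$. By (3), $M_\alpha\cup M_i$ leaves and enters $U_i$ only by $M_i$-edges, at vertices of $\partial_i(U_i)$. Call a subpath of a component with ends in $U_i$ and nonempty interior outside $U_i$ an *excursion*. Its two ends are distinct, because it begins and ends with different $M_i$-edges.

On a cycle, every vertex of $\partial_i(U_i)$ has an $M_i$-edge leaving $U_i$, and exits and entries alternate, so these vertices are paired by excursions. On $Z_a$, start from $a$: each exit is followed by an entry, with one exception. If $Z_a$ ends outside $U_i$, the last exit is unpaired. If $Z_a$ ends in $U_i$, all exits are paired. In that case the end of $Z_a$ misses $i$: it is $a$ itself if $Z_a$ is trivial, and otherwise a vertex of $U_i\setminus a$, which has its $\alpha$-edge. So the end is a vertex of $\partial_i(U_i)$ in no excursion, and the only one. In both cases exactly one vertex of $\partial_i(U_i)$ is unpaired. So there are $(c_i(U_i)-1)/2\ge2$ excursions, pairwise disjoint. Each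 alternates $i,\alpha,\dots,i$, so it is an odd ear over $G[U_i]$ whose interior is matched by $M_\alpha$.

By Lemma 3.2, $\mathrm{cyc}(U_i)=1$ and there are exactly two, $R_1,R_2$. The set $U_i\cup V(R_1)\cup V(R_2)$ is special, since $G[U_i]\cup R_1\cup R_2$ is a spanning 2fc subgraph with $\mathrm{cyc}=3$. Because $\beta(G)\le3$, the induced graph has no further edges. The set is good, as the interiors are matched by $M_\alpha$, and has $\mathrm{cyc}=3$, so it equals $Y_{\max}$. Since $G[Y_{\max}]=G[U_i]\cup R_1\cup R_2$, this is $(\mathrm E_i)$.

**7.3.** *If (II) holds for $i$, then $k=4$; with $K=\{i,j,l\}$, $G[W_i]$ is a theta graph, and $G[U_j],G[U_l]$ are its two odd cycles.* As $W_i\subsetneq W_i\cup U_i$ are good, $\mathrm{cyc}(W_i)\le2$. As $W_i$ is a union of $k-2\ge2$ distinct special sets, at least one of them is a proper subset, so $\mathrm{cyc}(W_i)=2$. If $U_j=W_i$ for some $j\ne i$, another $U_l\subsetneq U_j$ contradicts 7.1. So every $U_j$ with $j\ne i$ is a proper subset, with $\mathrm{cyc}=1$; by Lemma 3.4, $G[U_j]$ is an odd cycle of the theta graph $G[W_i]$. A theta graph has at most two odd cycles, and the $U_j$ are distinct,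 so $k-2\le2$.

**7.4.** *Not all $i\in K$ satisfy (I).* Otherwise, by 6.2, the $k-1$ pairs of missed segments are disjoint subsets of the six segments of $G[Y_{\max}]$. So $k=4$ and every segment is missed by some $U_i$. Let $x\ne a$ be a branch vertex. By (3) its $M_\alpha$-edge lies in $G[U_i]$ for all $i\in K$. Every edge of a segment missed by $U_i$ has an end outside $U_i$, so this edge is on a segment missed by no $U_i$, a contradiction.

**7.5. The configuration.** *Purpose: pin down $G[Y_{\max}]$.* By 7.4 and 7.2 some color satisfies (II), so $k=4$, $K=\{i,j,l\}$, and we may assume (II) for $i$. Let $p,p'$ be the branch vertices of $G[W_i]$, and let $U_j=V(L\cup L_j)$, $U_l=V(L\cup L_l)$, where $L,L_j,L_l$ are the three $p$–$p'$ paths. As $G[U_j],G[U_l]$ are cycles, $L_j$ and $L_l$ have interior vertices: a single edge $L_l$ would be an edge of $G[U_j]$ outside the cycle $L\cup L_j$, and vice versa. Hence $a,b\in U_j\cap U_l=V(L)$, and the edges of $G$ with both ends in $V(L)$ are those of $L$; so $e\in L$. Now $\mathrm{cyc}(W_i\cup U_i)=3$, so $W_i\cup U_i=Y_{\max}$. By Lemma 3.3(i), $G[Y_{\max}]=G[W_i]\cup Q$ for a path $Q$ with ends $x\ne x'$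 in $W_i$ and interior $U_i\setminus W_i\ne\emptyset$.

*At least one of $j,l$ satisfies (II).* Otherwise $(\mathrm E_j)$ holds with respect to $Y_{\max}$. The set $Y_{\max}\setminus U_j=\mathrm{int}\,L_l\cup\mathrm{int}\,Q$ then induces two components, necessarily $\mathrm{int}\,L_l$ and $\mathrm{int}\,Q$, each attached to $U_j$ by two edges of color $j$. So $x,x'\in U_j$ and the end edges of $Q$ carry $j$. By $(\mathrm E_l)$, likewise $x,x'\in U_l$. Then two edges of $\delta(U_l)$ carry $j$, contradicting (3).

By 7.3 applied to that color, $G[U_i]$ is an (induced) odd cycle. It contains $\mathrm{int}\,Q$, whose vertices have degree $2$ in $G[Y_{\max}]$, hence it contains $Q$. It contains $e$, since $a,b\in U_i$. The situation is now symmetric in $j,l$.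

**7.6. The color $\kappa$.** *Purpose: control edges leaving two witnesses.* Since $|B|\ge2$ and $|K|=3$, there is at most one color $\kappa\in K\setminus B$.

> (6) An edge of $\delta(U_c)\cap\delta(U_{c'})$, with distinct $c,c'\in K$, carries color $\kappa$ and no other (so there is no such edge if $\kappa$ does not exist). For $c\in K\setminus\kappa$, at most one edge of $\delta(U_c)$ carries $\kappa$.

Indeed, $e\notin\delta(U_c)$, and every edge other than $e$ carries a color. A color carried is not $\alpha$, and it differs from $c$ or from $c'$, so by (3) it is not in $B$. The second part is (3).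

For a path $A$ with end $p$, "the $A$-edge at $p$" is its edge at $p$. The $L_j$-edges at $p,p'$ are in $\delta(U_l)$, and the $L_l$-edges at $p,p'$ are in $\delta(U_j)$. The set $W_i$ is the disjoint union of $V(L)$, $\mathrm{int}\,L_j$, $\mathrm{int}\,L_l$, so the following four cases for $x,x'$ are exhaustive.

**Case 1: $x,x'\in V(L)$.** Both end edges of $Q$ are in $\delta(U_j)\cap\delta(U_l)$ and carry $\kappa$; this contradicts (6) for $c\in\{j,l\}\setminus\kappa$.

**Case 2: $x,x'\in\mathrm{int}\,L_j$** (the case $\mathrm{int}\,L_l$ is symmetric). The cycle $G[U_i]$ contains $Q$ and $e\in L$, so it consists of $Q$, $L$ and the two outer parts of $L_j$. The $L_l$-edges at $p$ and $p'$ lie in $\delta(U_i)\cap\delta(U_j)$, hence both carry $\kappa$, contradicting (6) for $c\in\{i,j\}\setminus\kappa$.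

**Case 3: one of $x,x'$ in $\mathrm{int}\,L_j$, the other in $\mathrm{int}\,L_l$.** Say $x\in\mathrm{int}\,L_j$, $x'\in\mathrm{int}\,L_l$. The cycle $G[U_i]$ contains $Q$ and $e\in L$, hence all of $L$. Up to exchanging $p,p'$, it is $L_j[x,p]\cup L\cup L_l[p',x']\cup Q$. As it is an induced cycle, $px',p'x\notin E$, since such an edge would be a chord. The only vertex of $L_l[p',x']$ that could be next to $p$ on $L_l$ is $x'$. So the $L_l$-edge at $p$ is in $\delta(U_i)\cap\delta(U_j)$, and likewise the $L_j$-edge at $p'$ is in $\delta(U_i)\cap\delta(U_l)$. Both carry only $\kappa$ and both are in $\delta(U_i)$. So $\kappa=i$ by (6), and $\partial_i(U_j)=\{p\}$, $\partial_i(U_l)=\{p'\}$. If $a$ missed $i$, then $a\in\partial_i(U_j)\cap\partial_i(U_l)$, so $p=a=p'$, a contradiction.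

Let $Z_a$ be the component of $a$ in $M_\alpha\cup M_i$, a path starting at $a$. As in 7.2, the part of $M_\alpha\cup M_i$ inside $U_j$ contains a path $S_j$ from $a$ to $p$; it is the initial part of $Z_a$ up to its first exit from $U_j$. Similarly there is $S_l$, from $a$ to $p'$ in $G[U_l]$. (Either may be trivial.) As $p\ne p'$, one is a proper initial part of the other.

* If $S_j$ is an initial part of $S_l$, the vertices of $S_j$ are in $U_j\cap U_l=V(L)$, so $S_j=L[a,p]$. Then $Z_a$ continues with the $i$-edge at $p$, which is the $L_l$-edge. So $S_l$, in the cycle $G[U_l]$, runs through $L_l$ to $p'$. Its last edge, the $L_l$-edge at $p'$, is an $M_\alpha$-edge, since the $i$-edge at $p'$ leaves $U_l$. But this edge is in $\delta(U_j)$, contradicting (3).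
* Otherwise, symmetrically, $S_l=L[a,p']$, then $S_j$ continues with the $L_j$-edge at $p'$ and runs along $L_j$ to $p$. The $L_j$-edge at $p$ is in $M_\alpha$ (the $i$-edge at $p$ leaves $U_j$) and in $\delta(U_l)$, contradicting (3).

**Case 4: one of $x,x'$ in $V(L)$, the other in $\mathrm{int}\,L_j$** (or $\mathrm{int}\,L_l$, symmetric). Say $x\in V(L)$, $x'\in\mathrm{int}\,L_j$. The end edge of $Q$ at $x$ is in $\delta(U_j)\cap\delta(U_l)$, so it carries only $\kappa$. The rest of the cycle $G[U_i]$ is a path of $G[W_i]$ from $x'$ to $x$ containing $e\in L$. From $x'$ it runs along $L_j$ to $p$ or $p'$, and then to $x$ either directly along $L$, or along all of $L_l$ and then along $L$. So, up to exchanging $p,p'$, it is one of the following, with $e\in L[p,x]$, hence $x\ne p$ and $a\in V(L[p,x])$.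

*(a) $L_j[x',p]\cup L[p,x]$* ($x=p'$ is possible). The $L_l$-edge at $p$ is in $\delta(U_i)\cap\delta(U_j)$, so it carries only $\kappa$. Together with the $Q$-edge at $x$ there are two edges of $\delta(U_j)$ carrying $\kappa$. So $\kappa=j$, $\partial_j(U_i)=\{p\}$ and $\partial_j(U_l)=\{x\}$. As $p\ne x$, $a$ does not miss $j$. Let $Z_a$ be the component of $a$ in $M_\alpha\cup M_j$, with initial parts $S_i$ in $G[U_i]$ from $a$ to $p$ and $S_l$ in $G[U_l]$ from $a$ to $x$; one is a proper initial part of the other. Note that $U_i\cap U_l=V(L[p,x])$, which induces the path $L[p,x]$.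

* If $S_l$ is an initial part of $S_i$, then $S_l=L[a,x]$, and $Z_a$ continues with the $j$-edge at $x$, the $Q$-edge. So $S_i$ runs along $Q$ and then $L_j[x',p]$ to $p$. Its last edge, the $L_j$-edge at $p$, is in $M_\alpha$ (the $j$-edge at $p$ leaves $U_i$) and in $\delta(U_l)$, contradicting (3).
* If $S_i$ is an initial part of $S_l$, then $S_i=L[a,p]$, and $Z_a$ continues with the $j$-edge at $p$, the $L_l$-edge. So $S_l$ runs along $L_l$ to $p'$ and along $L$ to $x$, with last edge in $M_\alpha$ (the $j$-edge at $x$ leaves $U_l$). If $x=p'$, this is the $L_l$-edge at $p'$, in $\delta(U_j)$. If $x\ne p'$, it is the edge of $L$ at $x$ towards $p'$, whose other end is not in $U_i$, so it is in $\delta(U_i)$. Both contradict (3).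

*(b) $L_j[x',p']\cup L_l\cup L[p,x]$*, where $x\ne p'$. Here $p'\ne a$, since $a\in V(L[p,x])$. At $p'$, the $L_j$-edge is in $\delta(U_l)$ and the $L_l$-edge is in $\delta(U_j)$. The $L$-edge is in $\delta(U_i)$: its other end is not in $L[p,x]$, for otherwise it is $x$, and $xp'$ is a chord of the induced cycle $G[U_i]$. These are all edges at $p'$ in $G[Y_{\max}]$, and by (3) none carries $\alpha$. But the vertex $p'\in U_j\setminus a$ has its $M_\alpha$-edge in $G[U_j]\subseteq G[Y_{\max}]$, a contradiction.

So $k\ge4$ is impossible.

## 8. Three colors

Let $k=3$. By 5.2, $w\equiv1$, $G$ is subcubic, and no two vertices of degree at most $2$ are adjacent. Hence $a$, a neighbor of the unsaturated $b$, is saturated and $\mathrm{miss}(a)=\{\alpha\}$. As $|B|\ge2$ and $\alpha\notin B$, we have $B=K=\{i,j\}$. Also $d(b)=2$ (if $d(b)=1$ then $b$ misses $\alpha$), and the other edge $bf$ at $b$ has color $\alpha$. Here $f\ne a$, and $f\in U_i\cap U_j$ as $\partial_\alpha(U_i)=\partial_\alpha(U_j)=\{a\}$. By (3) and (5):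

> (7) All edges of $\delta(U_i)$ have color $i$; all edges of $\delta(U_j)$ have color $j$; $\partial_\alpha(U_i)=\partial_\alpha(U_j)=\{a\}$; $\partial_j(U_i)=\partial_i(U_j)=\{b\}$; $c_i(U_i),c_j(U_j)\ge5$.

Everything is symmetric under $i\leftrightarrow j$.

**8.1. The three parts of $Y$.** *Purpose: list which colors run where.* Put $X=U_i\cap U_j$, $N_i=U_i\setminus U_j$, $N_j=U_j\setminus U_i$, $Y=U_i\cup U_j$ (good). By (7):

* $X$–$N_i$ edges lie in $\delta(U_j)$ and have color $j$; $X$–$N_j$ edges have color $i$. There are no $N_i$–$N_j$ edges and no edges from $X$ to $V\setminus Y$, since such edges would have both colors. Edges from $N_i$ (resp. $N_j$) to $V\setminus Y$ have color $i$ (resp. $j$).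
* $M_\alpha$ matches each of $X\setminus a$, $N_i$, $N_j$ within itself. Each vertex of $N_i$ has its $j$-edge inside $U_i$; its $i$-edge, if any, goes to $N_i$ or leaves $Y$. Symmetrically for $N_j$, with $i$ and $j$ exchanged.
* Each $v\in X\setminus b$ has degree $3$ in $G[Y]$: the $i$-edge inside $U_j$, the $j$-edge inside $U_i$, and the $\alpha$-edge inside $X$ ($e$ if $v=a$).

$G[Y]$ has degrees $2$ and $3$, so the number of its degree-$3$ vertices is $2(|E(Y)|-|Y|)=2(\mathrm{cyc}(Y)-1)\le4$. As $|X|$ is odd and $a,b,f\in X$, we get $|X|\in\{3,5\}$ and $\mathrm{cyc}(Y)\in\{2,3\}$; moreover $|X|=5$ forces $\mathrm{cyc}(Y)=3$. Let $r_i$ (resp. $r_j$) be the number of vertices of $X$ whose $i$-edge goes to $N_j$ (resp. whose $j$-edge goes to $N_i$). Let $P$ be the path from $a$ to $b$ in $M_\alpha\cup M_j$ given by 4.3. By (7), no edge of $\delta(U_i)$ has color $\alpha$ or $j$, so $P\subseteq G[U_i]$.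

**8.2. Ears through $N_i$.** *Up to exchanging $i,j$: every vertex of $N_i$ has degree $2$ in $G[Y]$; each component of $G[N_i]$ is a path $q_1\dots q_{2q}$ with edges alternately in $M_\alpha,M_j,\dots,M_\alpha$, joined by $M_j$-edges $xq_1$, $q_{2q}x'$ to distinct $x,x'\in X$ (so it forms an odd ear over $G[U_j]$); $N_i\ne\emptyset$, and $P$ contains some such ear $Q$. If $\mathrm{cyc}(Y)=2$, this holds without exchanging, and also for $j$ in place of $i$ (with the path from $a$ to $b$ in $M_\alpha\cup M_i$ in place of $P$); moreover then $|X|=3$, $G[N_i]$ has exactly one component, $\{x,x'\}=\{a,f\}$ and $P=aQfb$.*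

*Purpose: the Kempe chain itself passes through an ear that we can reroute.*

*The form of the components.* If all vertices of $N_i$ have degree $2$ in $G[Y]$, they have exactly their $\alpha$- and $j$-edges there, with $\alpha$-edges inside $N_i$. A component of $G[N_i]$ is not a cycle, as $G[Y]$ is connected. So it is a path beginning and ending with $\alpha$-edges, and its two ends send their $j$-edges to $X$. Here $x\ne x'$, as $M_j$ is a matching. It remains to find the degrees and the ear on $P$.

*The case $|X|=5$.* Then $\mathrm{cyc}(Y)=3$, and $X\setminus b=\{a,f,g,h\}$ are all the degree-$3$ vertices. As $bf\in M_\alpha$, also $gh\in M_\alpha$. All vertices of $N_i\cup N_j$ have degree $2$ in $G[Y]$. The set $\partial_i(U_i)$ consists of $b$, of the vertices of $X$ with $i$-edge to $N_j$, and of all of $N_i$. So $c_i(U_i)=1+r_i+|N_i|$, and similarly $c_j(U_j)=1+r_j+|N_j|$. If $N_i=N_j=\emptyset$, then $r_i=0$ and $c_i(U_i)=1$, a contradiction. By symmetry let $N_i\ne\emptyset$. The $j$-edges at $a,f,g,h$ lie in $U_i$ and are either edges of $G[X]$ or end edges of ears through $N_i$. So they give a pairing of $\{a,f,g,h\}$ by "links" (such edges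 or ears), and every ear is a link.

* If $a$ is not linked with $f$, then $P$ goes from $a$ by a link to $g$ or $h$, by the edge $gh$, by the other link to $f$, then to $b$. So $P$ contains all links, hence all ears.
* If $a$ is linked with $f$, and $g$ with $h$, then in $G[U_i]$ the part consisting of $a,b,f$ and their link is joined to the part consisting of $g,h$ and their link only by $i$-edges within $X$. By 2-connectivity there are at least two such edges. They cover $a,f,g,h$, so all $i$-edges at $X$ are inside $X$. Then $N_j$ has no edges to $X$, so $N_j=\emptyset$, as $G[Y]$ is connected and there are no $N_i$–$N_j$ edges. Now $c_j(U_j)=1+r_j\ge5$ gives $r_j=4$. So the link of $a$ and $f$ is an ear through $N_i$, and $P$ consists of it and the edge $fb$.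

*The case $|X|=3$*, $X=\{a,b,f\}$. If $af$ is an edge of color $i$, no edge joins $X$ to $N_j$, so $U_j=X$ and $c_j(U_j)\le3$, a contradiction. Likewise it does not have color $j$; and $af\notin M_\alpha$, as $a$ misses $\alpha$. Since $b$ misses $i$ and $j$, the vertices $a,f$ have their $j$-edges to $N_i$ and their $i$-edges to $N_j$. The degree-$3$ vertices of $G[Y]$ other than $a,f$ are the ends of $i$-edges inside $N_i$ and of $j$-edges inside $N_j$. So there is no such edge if $\mathrm{cyc}(Y)=2$, and exactly one if $\mathrm{cyc}(Y)=3$; in the second case assume by symmetry that it is a $j$-edge inside $N_j$. Then all vertices of $N_i$ have degree $2$ in $G[Y]$. Only two edges join $N_i$ to $X$, the $j$-edges at $a$ and $f$, so there is exactly one component, and $P=aQfb$. If $\mathrm{cyc}(Y)=2$, then $|X|=3$, no exchange was made, and the same holds with $i,j$ exchanged. $\square$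

**8.3. Setting for rerouting.** Assume the situation of 8.2 for $N_i$ (no assumption on $N_j$). Let $P$, directed from $a$ to $b$, traverse $Q$ as $x=q_0,q_1,\dots,q_{2q},q_{2q+1}=x'$. Let $s$ be odd, $1\le s<2q$, so $q_sq_{s+1}\in M_\alpha$. Let $Z$ be the component of $M_\alpha\cup M_i$ containing $q_sq_{s+1}$. No edge of $\delta(U_j)$ has color $\alpha$ or $i$, so $Z\cap U_j=\emptyset$; thus $a,b\notin Z$ and $Z\cap Y\subseteq N_i$. The $i$-edges at vertices of $N_i$ leave $Y$, because these vertices have degree $2$ in $G[Y]$. So $Z$ leaves and enters $Y$ only by these edges, and $Z\cap Y$ is a union of $\alpha$-edges of $N_i$ (with their ends).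

**8.4. The rerouted chain.** *Let $Z\cap Y=\{q_s,q_{s+1}\}$. Exchange $\alpha,i$ on $Z$, giving the coloring $M'_\alpha,M'_i,M_j$ of $w-e$. Let $P'$ be the path from $a$ to $b$ in $M'_\alpha\cup M_j$. Then $P'$ agrees with $P$ from $a$ to $q_s$ and then makes an excursion $T_1$ outside $Y$ from $q_s$ to $q_{s+1}$, which is an odd ear over $G[Y]$.*

*Purpose: the Kempe property must hold for the new coloring too, and this produces a new ear.*

Since $a\notin Z$, $a$ still misses $\alpha$, and $b$ misses $j$, so $P'$ exists by 4.3. Up to $q_s$, reached by the $j$-edge $q_{s-1}q_s$, nothing has changed. The $M'_\alpha$-edge at $q_s$ is the old $i$-edge. It exists, since otherwise $P'$ ends at $q_s\ne b$, and it leaves $Y$. The edges of $M'_\alpha\cup M_j$ in $\delta(Y)$ are the $M'_\alpha$-edges at $q_s$ and (if it exists) at $q_{s+1}$, and $j$-edges at vertices of $N_j$. An excursion of $P'$ outside $Y$ alternates between $M'_\alpha$ and $M_j$. It has odd length if it joins $q_s$ and $q_{s+1}$, and even length if it joins one of $q_s,q_{s+1}$ to $N_j$. As $b\in Y$, the excursion $T_1$ of $P'$ starting at $q_s$ returns to $Y$.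

Suppose it ends at $y\in N_j$. On $U_j$, $M'_\alpha=M_\alpha$. Inside $Y$, from a vertex of $N_j$, $P'$ can only move along $\alpha$-edges within $N_j$ and $j$-edges within $N_j$, by 8.1. Since $P'$ ends at $b\notin N_j$, it must later make an excursion $T_2$ from some $y''\in N_j$ to a vertex of $Y\setminus N_j$, which must be $q_{s+1}$; $T_2$ has even length. Here $y''\ne y$, since $y$ is entered by its $j$-edge and $y''$ is left by its $j$-edge. So $T_1,T_2$ are disjoint parts of the path $P'$. By 8.2, $G[Y]$ is the union of $G[U_j]$ and the ears through $N_i$. Let $F$ be the union of $G[U_j]$ and all ears through $N_i$ other than $Q$. By Lemma 3.2 it is 2fc, and $\mathrm{cyc}(F)=\mathrm{cyc}(Y)-1$. Add successively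
$$q_0q_1\dots q_s\,T_1\,y,\qquad q_{2q+1}q_{2q}\dots q_{s+1}\,T_2\,y'',\qquad q_sq_{s+1}.$$
The first has length $s$ plus an even number and the second has length $2q-s$ plus an even number, both odd since $s$ is odd. The third has length $1$. Their ends are distinct and available: $q_0,q_{2q+1}\in X$ and $y,y''\in N_j$ lie in $F$, and $q_s,q_{s+1}$ are present after the first two additions. Internal vertices are new at each stage. By Lemma 3.2 we get a 2fc subgraph with $\mathrm{cyc}=\mathrm{cyc}(Y)+2\ge4$, contradicting $\beta(G)\le3$.

So $T_1$ ends at $q_{s+1}$. It has odd length, and its interior is nonempty and outside $Y$. $\square$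

**8.5. $\mathrm{cyc}(Y)=3$ is impossible.** *Purpose: then no further ear over $G[Y]$ is allowed.* After exchanging names let 8.2 hold, and take any odd $s$ as in 8.3. An excursion of $Z$ outside $Y$ returning to $Y$ begins and ends with $M_i$-edges at distinct vertices of $N_i$, and it alternates between $M_i$ and $M_\alpha$. So it is an odd ear over $G[Y]$, impossible by Lemma 3.2. Hence $Z$ never returns after leaving $Y$, so $Z\cap Y=\{q_s,q_{s+1}\}$. Now 8.4 yields an odd ear over $G[Y]$, a contradiction.

**8.6. $\mathrm{cyc}(Y)=2$ is impossible.** *Purpose: one extra ear is allowed now; we exclude this by an extremal choice and by finding two.* By 8.5, every choice of $b$, $e$, the coloring of $w-e$ and witnesses $U_i,U_j$ has $\mathrm{cyc}(Y)=2$. Choose one with $|Y|$ maximum. By 8.2, $N_i$ is the interior of a single ear $Q$, with $x=a$, $x'=f$, $P=aQfb$, and the analogous statement holds for $N_j$.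

*No rerouting.* Suppose some component $Z$ of $M_\alpha\cup M_i$ meeting $N_i$ has $Z\cap Y=\{q_s,q_{s+1}\}$ for some odd $s$. By 8.4, after $T_1$, $P'$ is at $q_{s+1}$, having arrived by an $M'_\alpha$-edge. It continues along $Q$ (unchanged there) to $f$ and to $b$. So $V(P')\supseteq V(Q)\cup V(T_1)$. In the new coloring, $U_j$ is still a witness for the unchanged class $M_j$; let $U'_i$ be a witness for $M'_i$. Since $b\notin Z$, $b$ still misses $i$ and $j$. By (3) for the new coloring, no edge of $\delta(U'_i)$ lies in $M'_\alpha\cup M_j$, and $a\in U'_i$, so $V(P')\subseteq U'_i$. As $Y=U_j\cup V(Q)$ and $T_1$ has interior vertices outside $Y$, we get $|U_j\cup U'_i|>|Y|$, contradicting the choice.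

*Two ears.* So every component of $M_\alpha\cup M_i$ meeting $N_i$ contains at least two $\alpha$-edges of $N_i$. Since the $i$-edges at $N_i$ leave $Y$, it contains an excursion $A_i$ outside $Y$ between distinct vertices of $N_i$, alternating $i,\alpha,\dots,i$. This is an odd ear over $G[Y]$ whose interior is matched by $M_\alpha$-edges of $A_i$. By symmetry (exchanging $i$ and $j$) there is an excursion $A_j$ outside $Y$ between distinct vertices of $N_j$, alternating $j,\alpha,\dots,j$.

If $A_i\cap A_j=\emptyset$, these are two disjoint odd ears over $G[Y]$, giving a 2fc subgraph with $\mathrm{cyc}=4$, a contradiction.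

Otherwise follow $A_j$ from an end $n\in N_j$ to its first vertex $z$ on $A_i$. We have $z\notin Y$, because $A_i$ meets $Y$ only in $N_i$ and $A_j$ meets $Y$ only in $N_j$. So $z$ is interior to $A_i$. The edge by which $A_j$ arrives at $z$ is not the $M_\alpha$-edge at $z$, since that edge is in $A_i$ and $z$ is the first common vertex. So it is a $j$-edge. This part of $A_j$ starts and ends with $j$-edges, hence has odd length, and it is an odd ear over $G[Y]\cup A_i$ with ends $n\ne z$. By Lemma 3.2 we get a 2fc subgraph with $\mathrm{cyc}=2+1+1=4$, contradicting $\beta(G)\le3$.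

So $k=3$ is impossible as well. Sections 4, 7 and 8 exclude every value of $k$, which proves $(\mathrm A_3)$ and with it Theorem 1. $\blacksquare$

## 9. The Petersen graph minus a vertex: proof of Theorem 2

Let $\Pi$ be the Petersen graph minus a vertex: $9$ vertices, $12$ edges, three vertices of degree $2$ and six of degree $3$.

**9.1. $\mathrm{MATCH}(\Pi)$ does not have the IDP.** *Purpose: show that $\mathbf 1$ with $k=3$ is feasible but not colorable.* The Petersen graph is bridgeless and cubic. An odd set of its vertices has an odd number of edges leaving it, hence at least $3$. So by Edmonds' perfect matching polytope theorem, $\frac13\mathbf1$ is a convex combination of its perfect matchings. Restricting to $E(\Pi)$ gives $\mathbf1\in3\,\mathrm{MATCH}(\Pi)$.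

Suppose $\mathbf1$ is a sum of three matchings. On $9$ vertices a matching has at most $4$ edges, so each has exactly $4$ and misses exactly one vertex. Each of the three vertices of degree $2$ is missed exactly once, and the other vertices never. So the three vertices of degree $2$ are missed by different matchings. Then the three deleted edges could be added, one to each matching, giving a $3$-edge-coloring of the Petersen graph, which classically does not exist.

**9.2. $\beta(\Pi)=4$.** We have $\beta(\Pi)\le\mathrm{cyc}(\Pi)=12-9+1=4$, since connected subgraphs of a connected graph have no larger $\mathrm{cyc}$. And $\beta(\Pi)\ge4$ by Theorem 1 and 9.1.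

**9.3. All $r\ge4$.** *Purpose: raise $\beta$ without repairing the IDP.* Let $H_r$ be a triangle together with $r-1$ internally disjoint ears of length $3$ joining two fixed vertices of the triangle. It is simple and has an open odd ear-decomposition with $r$ ears, so $\beta(H_r)=\mathrm{cyc}(H_r)=r$. Let $G_r$ be the disjoint union of $\Pi$ and $H_r$. A 2fc subgraph is connected, so $\beta(G_r)=\max(4,r)=r$. Up to zero coordinates, $\mathrm{MATCH}(\Pi)$ is the face of $\mathrm{MATCH}(G_r)$ on which all coordinates of $E(H_r)$ vanish. The IDP is inherited by faces: if an integer vector of $k$ times the face is a sum of $k$ integer points of the polytope, equality in the inequality defining the face forces all of them into the face. By 9.1, $\mathrm{MATCH}(G_r)$ does not have the IDP. This proves Theorem 2. $\blacksquare$
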